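# Runs of zeros in the inverse of a polynomial

## The composite of a polynomial with its truncated inverse

Let $a(T)\in\mathbb C[T]$ with $a(T)\equiv T\pmod{T^2}$, that is, $a(T)=T+(\text{terms of degree}\ge 2)$. Such an $a$ has a unique formal compositional inverse
$$a^{-1}(T)=\sum_{k\ge1}b_kT^k\in\mathbb C[[T]],\qquad a(a^{-1}(T))=a^{-1}(a(T))=T .$$
The coefficients are found one at a time: if $a=T+a_1T^2+a_2T^3+\cdots$, the coefficient of $T^n$ in $a(a^{-1}(T))$ is $b_n$ plus a polynomial in the $a_i$ and in $b_1,\dots,b_{n-1}$. So $b_1=1$, and every $b_n$ is a polynomial in the $a_i$.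

Suppose now that the inverse has a run of zeros: $b_k=b_{k+1}=\dots=b_{k+L-1}=0$ with $k\ge2$, $L\ge1$. Let $q\le k-1$ be the largest index below $k$ with $b_q\ne0$; it exists because $b_1=1$. Cut the inverse off at this place:
$$G(T)=\sum_{i=1}^q b_iT^i,\qquad F=G\circ a .$$
This polynomial $F$ is the object on which everything turns. It has two properties.

First, all $b_i$ with $q<i\le k+L-1$ vanish, so $G\equiv a^{-1}\pmod{T^{k+L}}$. Since $a$ has no constant term, substituting $a$ for $T$ preserves congruences modulo powers of $T$. Hence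
$$F=G\circ a\equiv a^{-1}\circ a=T\pmod{T^{k+L}}. \tag{1}$$
So a run of zeros makes $F$ agree with the identity at $0$ to high order.

Second, $F$ is a composition, and $\deg G=q$, so
$$\deg F=q\cdot\deg a. \tag{2}$$

**Example.** Take $a=T+T^2+2T^3$. Inverting by hand gives $a^{-1}=T-T^2+0\cdot T^3+5T^4+\cdots$, so $k=3$, $L=1$, $q=2$ and $G=T-T^2$. Since $a^2=T^2+2T^3+5T^4+4T^5+4T^6$,
$$F=a-a^2=T-5T^4-4T^5-4T^6 ,$$
which is $T+O(T^4)$, as (1) predicts.

## The rigidity conjecture $R(m)$ and its small cases

The composite $F$ will decide how long a run of zeros can be. The precise question, taken from the slides "A combinatorial approach to some questions from affine algebraic geometry", is this.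

**Rigidity Conjecture $R(m)$.** Let $m\in\mathbb N$ and let $a\in\mathbb C[T]$ have degree at most $m+1$, with $a\equiv T\pmod{T^2}$. If $m$ consecutive coefficients of $a^{-1}$ vanish, i.e. $b_k=b_{k+1}=\dots=b_{k+m-1}=0$ for some $k\ge2$, then $a(T)=T$.

In plain words: a polynomial $a=T(1+a_1T+\dots+a_mT^m)$ has $m$ free coefficients, and we impose $m$ equations in a row on its inverse. Must $a$ be trivial? The source lists $R(1)$ and $R(2)$ as known, due to Furter. The answer is that $R(m)$ holds for every $m$. We first look at small cases.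

*The case $m=1$.* Here $a=T+a_1T^2$. If $a_1\ne0$, the quadratic formula gives
$$a^{-1}(T)=\frac{-1+\sqrt{1+4a_1T}}{2a_1}=T-a_1T^2+2a_1^2T^3-5a_1^3T^4+\cdots,$$
and the coefficient $b_k$ is $\frac{1}{2a_1}\binom{1/2}{k}(4a_1)^k$, which is never $0$ since $1/2$ is not a nonnegative integer. So $R(1)$ holds.

*The case $k=2$, any $m$.* If $b_2=\dots=b_{m+1}=0$, then $a^{-1}\equiv T\pmod{T^{m+2}}$, so $a\equiv T\pmod{T^{m+2}}$. As $\deg a\le m+1$, we get $a=T$.

*The case $m=2$, $k=3,4$.* Here $a=T+a_1T^2+a_2T^3$ and
$$b_2=-a_1,\quad b_3=2a_1^2-a_2,\quad b_4=-5a_1^3+5a_1a_2,\quad b_5=14a_1^4-21a_1^2a_2+3a_2^2 .$$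
If $b_3=b_4=0$, then $a_2=2a_1^2$ and $b_4=5a_1^3=0$, so $a_1=a_2=0$. If $b_4=b_5=0$, then either $a_1=0$, and $b_5=3a_2^2=0$ gives $a_2=0$; or $a_2=a_1^2$, and $b_5=-4a_1^4=0$ gives $a_1=a_2=0$.

Each $k$ gives a new system of equations, and elimination has to be restarted for each one. We need an argument that treats all $k$ together, and $F$ is what makes this possible.

## What degree counting gives

The sensible first move is to compare (1) with (2). If $\deg a\ge2$, then $F-T$ is a nonzero polynomial of degree $q\deg a$ divisible by $T^{k+L}$. So $k+L\le q\deg a\le(k-1)(m+1)$ when $\deg a\le m+1$, that is,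
$$L\le (k-1)m-1. \tag{3}$$
To prove $R(m)$ we must exclude $L=m$. For $k=2$, (3) reads $L\le m-1$, and we are done. For $k\ge3$ it allows $L=m$, because $(k-1)m-1\ge 2m-1\ge m$. So the count stops working exactly at $k=3$, and it gets worse as $k$ grows.

The reason is visible. We used only the degree of $F$, and a polynomial of degree $d$ can agree with the identity to order $d$: take $T+T^d$. We did not use that $F$ is a composition. Degrees multiply under composition, so we want to replace the degree by a quantity that only adds. Critical values do this.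

**Definition.** For a nonconstant polynomial $P$, a *critical point* is a $c\in\mathbb C$ with $P'(c)=0$, and a *critical value* is $P(c)$ for such a $c$. Write
$$CV(P)=\{P(c):P'(c)=0\}\subset\mathbb C,\qquad N(P)=\#CV(P).$$
Since $P'$ has at most $\deg P-1$ zeros, $N(P)\le\deg P-1$.

**Example.** Continue with $F=G\circ a$, $a=T+T^2+2T^3$, $G=T-T^2$. By the chain rule $F'(z)=G'(a(z))\,a'(z)$. If $G'(a(z))=0$, then $a(z)=\frac12$ and $F(z)=\frac14$, whichever of the solutions $z$ we took. If $a'(z)=1+2z+6z^2=0$, then $z=c_\pm=\frac{-1\pm i\sqrt5}{6}$. Division gives $a(z)=a'(z)\bigl(\frac z3+\frac1{18}\bigr)+\frac{5z}9-\frac1{18}$, so $a(c_\pm)=v_\pm=\frac{-8\pm5i\sqrt5}{54}$. Now $G(u)=G(v)$ only if $u=v$ or $u+v=1$. As $v_++v_-=-\frac{16}{54}\ne1$, the values $G(v_\pm)$ differ from each other, and they differ from $\frac14=G(\frac12)$ since $G(u)=\frac14$ only for $u=\frac12$. So $N(F)=3$, although $\deg F-1=5$. Note that $F=T-5T^4+\cdots$ agrees with $T$ up to the term $T^{3+1}$, with the same $3$.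

This suggests the inequality we need: the order of contact of $F$ with the identity should be bounded by the number of critical *values*.

## Critical values bound the order of contact

Here are the statements. The first is a classical theorem of Fatou, which we prove in full below. $F^n$ denotes the $n$-th iterate of $F$, and $F^{-n}(S)$ the preimage of $S$ under $F^n$.

**Proposition 1 (Fatou).** Let $F\in\mathbb C[z]$, $\deg F\ge2$, $F(z)=z+cz^{\nu+1}+O(z^{\nu+2})$ with $\nu\ge1$, $c\ne0$. There are pairwise disjoint open sets $A_1,\dots,A_\nu\subset\mathbb C$ with $F^{-1}(A_j)=A_j$, each containing a critical point of $F$. Consequently $\nu\le N(F)$.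

Before going on, see where the strength lies. The bound of $\nu$ by the number of critical *points* is no more than degree counting, since $\nu+1\le\deg F$. The gain is that the critical points lie in disjoint sets that $F$ maps into themselves, so their *values* are distinct too. For $F=z+z^d$ with $d\ge2$ we have $\nu=d-1$, and the critical points are the $d-1$ solutions of $c^{d-1}=-1/d$, with distinct values $F(c)=c(1-\frac1d)$. So $\nu=N(F)$ here.

**Theorem 2.** Let $P_1,\dots,P_r$ be nonconstant polynomials, $F=P_r\circ\cdots\circ P_1$, $\deg F\ge2$, and $F(z)=z+O(z^\mu)$. Then $\mu-1\le\sum_iN(P_i)\le\sum_i(\deg P_i-1)$.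

**Proof of Theorem 2 from Proposition 1.** The second inequality is $N(P)\le\deg P-1$. For the first, we may assume $\mu\ge2$, since otherwise the left side is at most $0$.

**Step 1: contact against $N(F)$.** Since $\deg F\ge2$, $F$ is not the identity. So $F=z+cz^{\nu+1}+\cdots$ with $c\ne0$, $\nu\ge1$ and $\nu+1\ge\mu$. Proposition 1 gives $\mu-1\le\nu\le N(F)$.

**Step 2: critical values of a composition add.** Let $F'(z)=0$. By the chain rule
$$F'(z)=\prod_{i=1}^rP_i'\bigl((P_{i-1}\circ\cdots\circ P_1)(z)\bigr),$$
so for some $i$ the point $y=(P_{i-1}\circ\cdots\circ P_1)(z)$ is a critical point of $P_i$. Then $F(z)=(P_r\circ\cdots\circ P_{i+1})(P_i(y))$, and therefore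
$$CV(F)\subset\bigcup_{i=1}^r(P_r\circ\cdots\circ P_{i+1})\bigl(CV(P_i)\bigr).$$
The image of a finite set has at most as many elements as the set, so $N(F)\le\sum_iN(P_i)$. $\blacksquare$

**Theorem 3.** Let $a\in\mathbb C[T]$, $a\equiv T\pmod{T^2}$, $\deg a\ge2$, $a^{-1}=\sum b_kT^k$. If $b_k=\dots=b_{k+L-1}=0$ for some $k\ge2$, $L\ge1$, then $L\le N(a)-1$ $(\le\deg a-2)$.

**Proof.** Take $q$, $G$ and $F=G\circ a$ as in the first section. By (1), $F(T)=T+O(T^{k+L})$, and by (2), $\deg F=q\deg a\ge2$. Apply Theorem 2 to the two factors $a$ and $G$ with $\mu=k+L$. Since $k\ge q+1$ and $N(G)\le\deg G-1=q-1$,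
$$q+L\le k+L-1=\mu-1\le N(a)+N(G)\le N(a)+q-1 .$$
The truncation degree $q$ cancels, and with it all dependence on $k$. What is left is $L\le N(a)-1$. $\blacksquare$

**Corollary 4.** $R(m)$ holds for every $m\in\mathbb N$.

**Proof.** Let $\deg a\le m+1$ and $b_k=\dots=b_{k+m-1}=0$ for some $k\ge2$. If $\deg a\ge2$, Theorem 3 with $L=m$ gives $m\le\deg a-2\le m-1$, a contradiction. So $\deg a\le1$, and $a\equiv T\pmod{T^2}$ forces $a=T$. $\blacksquare$

Everything now rests on Proposition 1.

## Attracting petals at a parabolic fixed point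

Let $F$ be as in Proposition 1. We look for regions near $0$ on which the iterates of $F$ tend to $0$, and for a coordinate in which $F$ is close to a translation.

**Example.** For $F(z)=z-z^2$ we have $\nu=1$. In the coordinate $w=1/z$, $F$ becomes $w\mapsto 1/F(z)=\frac1z\cdot\frac1{1-z}=w+1+O(1/|w|)$, almost the translation by $1$. For real $x\in(0,1)$ we have $0<x-x^2<x$, so the orbit of $x$ decreases to a fixed point, which can only be $0$. In particular the orbit of the critical point $\frac12$ tends to $0$.

**Step 1: normalization.** The purpose is to make the translation have length $1$. For $\lambda\ne0$, $\lambda^{-1}F(\lambda z)=z+c\lambda^\nu z^{\nu+1}+\cdots$. Choose $\lambda$ with $c\lambda^\nu=-1/\nu$. The change of variable $z\mapsto\lambda z$ carries critical points to critical points, critical values to critical values, and sets with $F^{-1}(A)=A$ to sets of the same kind. So we may assume $c=-1/\nu$.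

**Step 2: the coordinate $w=z^{-\nu}$.** The purpose is to compare $F$ with $w\mapsto w+1$. Write $F(z)=z(1+u)$ with $u=-\frac{z^\nu}\nu+O(z^{\nu+1})$. Then $(1+u)^{-\nu}=1-\nu u+O(u^2)=1+z^\nu+O(z^{\nu+1})$, because $u^2=O(z^{2\nu})$ and $2\nu\ge\nu+1$. Hence
$$F(z)^{-\nu}=z^{-\nu}\bigl(1+z^\nu+O(z^{\nu+1})\bigr)=z^{-\nu}+1+O(z).$$
Also $F(z)/z\to1$ as $z\to0$. So there are $\rho>0$ and $K>0$ such that for $0<|z|<\rho$
$$F(z)\ne0,\qquad |F(z)^{-\nu}-z^{-\nu}-1|\le K|z|,\qquad |\arg(F(z)/z)|<\frac\pi{2\nu}. \tag{4}$$

**Step 3: the petals.** The purpose is to invert $z\mapsto z^{-\nu}$ on a half-plane; there are $\nu$ ways. For $R>0$ let $H_R=\{\operatorname{Re}w>R\}$, and for $j=1,\dots,\nu$ put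
$$\psi_j(w)=e^{2\pi ij/\nu}\,w^{-1/\nu}\quad(\operatorname{Re}w>0,\ \text{principal branch}),\qquad P_j=\psi_j(H_R).$$
The map $\psi_j$ is holomorphic, $\psi_j(w)^{-\nu}=w$, so it is injective, and its derivative has no zero. Since $|\arg w|<\frac\pi2$, the values of $\psi_j$ have argument at distance less than $\frac\pi{2\nu}$ from $2\pi j/\nu$. These sectors are disjoint for different $j$, as their centers are at least $\frac{2\pi}\nu$ apart. So $P_1,\dots,P_\nu$ are pairwise disjoint open sets.

Choose $R\ge1$ with $R^{-1/\nu}<\rho$ and $KR^{-1/\nu}\le\frac12$. For $w\in H_R$ and $z=\psi_j(w)$ we have $|z|=|w|^{-1/\nu}<R^{-1/\nu}$, so (4) applies. From now on fix $j$ and define $f(w)=F(\psi_j(w))^{-\nu}$. This is holomorphic on $H_R$, and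
$$|f(w)-w-1|\le K|w|^{-1/\nu}\le\tfrac12\qquad(w\in H_R). \tag{5}$$
Hence $\operatorname{Re}f(w)\ge\operatorname{Re}w+\frac12$, and in particular $f(H_R)\subset H_R$.

**Step 4: $F$ maps each petal into itself.** The purpose is to see that $F$ does not jump to another petal. Let $w\in H_R$, $z=\psi_j(w)$. Since $F(z)^{-\nu}=f(w)\in H_R$, $F(z)$ is one of the $\nu$ solutions of $y^{-\nu}=f(w)$, so $F(z)=\psi_i(f(w))$ for some $i$. By (4), the argument of $F(z)$ is at distance less than $\frac\pi{2\nu}+\frac\pi{2\nu}=\frac\pi\nu$ from $2\pi j/\nu$. If $i\ne j$, the values of $\psi_i$ have argument at distance more than $\frac{2\pi}\nu-\frac\pi{2\nu}>\frac\pi\nu$ from $2\pi j/\nu$. So $i=j$: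
$$F(\psi_j(w))=\psi_j(f(w))\quad(w\in H_R),\qquad F(P_j)\subset P_j. \tag{6}$$
By iteration, $F^n\circ\psi_j=\psi_j\circ f^n$ on $H_R$. Since $\operatorname{Re}f^n(w)\ge\operatorname{Re}w+\frac n2\to\infty$ and $|\psi_j(y)|=|y|^{-1/\nu}$, we get $F^n\to0$ on $P_j$.

## The basins and their critical points

**Step 5: the basins $A_j$.** The purpose is to enlarge the petals to sets that are invariant in both directions. Put
$$A_j=\bigcup_{n\ge0}F^{-n}(P_j).$$
It is open, and it has the following properties.

* $F^{-1}(A_j)=A_j$. Indeed $F^{-1}(A_j)=\bigcup_{n\ge1}F^{-n}(P_j)\subset A_j$, and the missing set $P_j$ is contained in $F^{-1}(P_j)$ because $F(P_j)\subset P_j$. It follows that $F(A_j)\subset A_j$ and $F^{-n}(A_j)=A_j$ for all $n$.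
* The $A_j$ are pairwise disjoint. If $z\in A_i\cap A_j$, then for all large $n$ the point $F^n(z)$ is in $P_i\cap P_j$, since orbits that enter a petal stay in it. So $i=j$.
* $A_j$ is bounded. As $\deg F\ge2$, there is $M>0$ with $|F(z)|>2|z|$ whenever $|z|>M$. Such a $z$ has $|F^n(z)|>2^n|z|$ for $n\ge1$, so its orbit is unbounded. But orbits of points of $A_j$ enter $P_j$ and tend to $0$. So $|z|\le M$ on $A_j$.

**Step 6: without critical points, $F^n$ is a covering of $A_j$.** Suppose, for a contradiction, that $F$ has no critical point in $A_j$. We want to be able to take inverse branches of $F^n$ on large discs. As $F(A_j)\subset A_j$, the chain rule shows that no $F^n$ has a critical point in $A_j$. So $F^n:A_j\to A_j$ is a local homeomorphism with holomorphic local inverses.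

It is also proper, meaning that preimages of compact sets are compact. Indeed, for $K_0\subset A_j$ compact, $F^{-n}(K_0)$ is closed, is bounded in $\mathbb C$ because $F^n$ is a nonconstant polynomial, and is contained in $F^{-n}(A_j)=A_j$. And it is surjective, because $F^n:\mathbb C\to\mathbb C$ is surjective and $F^{-n}(A_j)=A_j$.

A proper surjective local homeomorphism of locally compact Hausdorff spaces is a covering map. We recall why. The fiber over $y$ is compact and discrete, so finite, say $x_1,\dots,x_d$. Choose disjoint open $U_i\ni x_i$ that map homeomorphically onto open neighborhoods of $y$. A proper map is closed, so the image of the complement of $\bigcup U_i$ is closed and misses $y$. Hence some open neighborhood $V$ of $y$, contained in all the images of the $U_i$, has its whole preimage in $\bigcup U_i$. This $V$ is evenly covered.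

**Step 7: the derivative of $f^n$ stays bounded along an orbit.** This is needed so that inverse branches of $F^n$ do not contract too much. Fix $w_0$ with $\operatorname{Re}w_0\ge2R$ and put $w_n=f^n(w_0)$. Since $R\ge1$,
$$\operatorname{Re}w_n\ge2R+\tfrac n2\ge\tfrac{n+1}2 .$$
Let $s_n=\frac12(\operatorname{Re}w_n-R)$. As $R\le\frac12\operatorname{Re}w_n$, we have $s_n\ge\frac14\operatorname{Re}w_n$. On the closed disc with center $w_n$ and radius $s_n$,
$$\operatorname{Re}w\ge\operatorname{Re}w_n-s_n=\tfrac12(\operatorname{Re}w_n+R)>R,\qquad |w|\ge\operatorname{Re}w\ge\tfrac12\operatorname{Re}w_n .$$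
So the disc lies in $H_R$, and by (5) the function $f(w)-w-1$ is bounded there by $K(\frac12\operatorname{Re}w_n)^{-1/\nu}$. Cauchy's estimate gives
$$|f'(w_n)-1|\le\frac{K(\frac12\operatorname{Re}w_n)^{-1/\nu}}{s_n}\le4K\,2^{1/\nu}(\operatorname{Re}w_n)^{-1-1/\nu}\le K'(n+1)^{-1-1/\nu}$$
with a constant $K'$ independent of $n$. The right side is summable, so for all $n$
$$|(f^n)'(w_0)|=\prod_{i<n}|f'(w_i)|\le\exp\Bigl(\sum_{i\ge0}K'(i+1)^{-1-1/\nu}\Bigr)=:C<\infty. \tag{7}$$

**Step 8: inverse branches on large discs.** The purpose is to contradict boundedness of $A_j$ by Cauchy's estimate. Let $r_n=\operatorname{Re}w_n-R$, which tends to $\infty$, and let $D_n$ be the open disc with center $w_n$ and radius $r_n$. Then $D_n\subset H_R$, so $\psi_j$ maps $D_n$ into $P_j\subset A_j$. By (6), $F^n(\psi_j(w_0))=\psi_j(w_n)$. Since $D_n$ is simply connected and $F^n:A_j\to A_j$ is a covering, the map $\psi_j|_{D_n}$ lifts: there is a continuous $\varphi_n:D_n\to A_j$ with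
$$F^n\circ\varphi_n=\psi_j\ \text{ on }D_n,\qquad\varphi_n(w_n)=\psi_j(w_0).$$
It is holomorphic because $F^n$ has holomorphic local inverses on $A_j$.

Now compute $\varphi_n'(w_n)$. Differentiating $F^n\circ\varphi_n=\psi_j$ at $w_n$, and $F^n\circ\psi_j=\psi_j\circ f^n$ at $w_0$, we get
$$(F^n)'(\psi_j(w_0))\,\varphi_n'(w_n)=\psi_j'(w_n),\qquad (F^n)'(\psi_j(w_0))\,\psi_j'(w_0)=\psi_j'(w_n)\,(f^n)'(w_0).$$
Here $(F^n)'(\psi_j(w_0))\ne0$, since $F^n$ has no critical point in $A_j$. Substituting the first equation into the second and canceling this factor,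
$$\psi_j'(w_0)=\varphi_n'(w_n)\,(f^n)'(w_0). \tag{8}$$
Since $|\varphi_n|\le M$ on $D_n$, Cauchy's estimate gives $|\varphi_n'(w_n)|\le M/r_n$. With (7) and (8),
$$|\psi_j'(w_0)|\le\frac{MC}{r_n}\longrightarrow0\qquad(n\to\infty).$$
But $\psi_j'(w_0)\ne0$ does not depend on $n$. This contradiction shows that $A_j$ contains a critical point of $F$.

**Step 9: count.** Let $c_j\in A_j$ be a critical point. Then $F(c_j)\in F(A_j)\subset A_j$. As $A_1,\dots,A_\nu$ are disjoint, $F(c_1),\dots,F(c_\nu)$ are $\nu$ distinct critical values, so $\nu\le N(F)$. This proves Proposition 1, and with it Theorems 2 and 3 and Corollary 4. $\blacksquare$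

## Runs of length $m-1$, and the ideal of $m$ consecutive coefficients

Is the number $m$ in $R(m)$ the right one? Write $a=T(1+a_1T+\dots+a_mT^m)$ and view $b_n$ as a polynomial in $a_1,\dots,a_m$. Give $a_i$ the weight $i$. A polynomial is *weighted homogeneous of weight $d$* if all its monomials have weight $d$; for example $b_3=2a_1^2-a_2$ has weight $2$.

We recall the algebra. Let $S=\mathbb C[a_1,\dots,a_m]$ with this grading. Weighted homogeneous elements $\theta_1,\dots,\theta_m$ of positive weight form a *homogeneous system of parameters* if $S/(\theta_1,\dots,\theta_m)$ is finite-dimensional over $\mathbb C$. By the Nullstellensatz this holds if their only common zero in $\mathbb C^m$ is the origin. They form a *regular sequence* if each $\theta_i$ is a nonzerodivisor modulo $\theta_1,\dots,\theta_{i-1}$ and the final quotient is nonzero. Since $S$ is Cohen–Macaulay, every homogeneous system of parameters is a regular sequence. The *Hilbert series* of a graded vector space $V=\bigoplus V_d$ is $\sum_d\dim(V_d)t^d$; for $S$ it is $\prod_{i=1}^m\frac1{1-t^i}$.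

**Theorem 5 (sharpness).**

1. For all $m\ge1$, $k\ge2$ there is $a\ne T$, $\deg a\le m+1$, $a\equiv T\pmod{T^2}$, with $b_k=\dots=b_{k+m-2}=0$ ($m-1$ zeros). Every such $a$ has $\deg a=m+1$, $N(a)=m$, $b_{k-1}\ne0$, $b_{k+m-1}\ne0$.
2. Write $a=T(1+a_1T+\dots+a_mT^m)$ with $a_i$ of weight $i$. For every $k\ge2$, the polynomials $b_k,\dots,b_{k+m-1}$ form a homogeneous system of parameters (hence a regular sequence) in $\mathbb C[a_1,\dots,a_m]$. The quotient has Hilbert series $\prod_{i=1}^m\frac{1-t^{k-2+i}}{1-t^i}$ and dimension $\binom{k+m-2}m$.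

**Example.** Let $m=2$, $k=3$. Modulo $b_3=2a_1^2-a_2$ we may replace $a_2$ by $2a_1^2$, and $b_4$ becomes $5a_1^3$. So the quotient is $\mathbb C[a_1]/(a_1^3)$, with Hilbert series $1+t+t^2=\frac{(1-t^2)(1-t^3)}{(1-t)(1-t^2)}$ and dimension $3=\binom32$. For part 1, $a=T+T^2+2T^3$ has $b_3=0$, $b_2=-1\ne0$, $b_4=5\ne0$.

**Proof.**

**Step 1: $b_n$ is weighted homogeneous of weight $n-1$.** This makes dimension theory available at the origin. For $\lambda\ne0$, replacing $a(T)$ by $\lambda^{-1}a(\lambda T)$ replaces $a_i$ by $\lambda^ia_i$. The inverse of $\lambda^{-1}a(\lambda T)$ is $\lambda^{-1}a^{-1}(\lambda T)$, so $b_n$ is replaced by $\lambda^{n-1}b_n$. Thus $b_n(\lambda a_1,\lambda^2a_2,\dots,\lambda^ma_m)=\lambda^{n-1}b_n(a_1,\dots,a_m)$ for all $\lambda\ne0$. Comparing the powers of $\lambda$, only monomials of weight $n-1$ occur.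

**Step 2: existence in part 1.** The $m-1$ polynomials $b_k,\dots,b_{k+m-2}$ have positive weights because $k\ge2$, so they vanish at the origin of $\mathbb C^m$. By Krull's height theorem, every irreducible component through the origin of their common zero set has dimension at least $m-(m-1)=1$. So there is a common zero other than the origin, that is, some $a\ne T$ with the required $m-1$ zeros. (For $m=1$ no condition is imposed, and any $a_1\ne0$ will do.)

**Step 3: properties of every such $a$.** If $m\ge2$, then $\deg a\ge2$ since $a\ne T$, and Theorem 3 with $L=m-1$ gives $m-1\le N(a)-1$. So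
$$m\le N(a)\le\deg a-1\le m ,$$
and equality holds throughout: $\deg a=m+1$ and $N(a)=m$. If $m=1$, then $a=T+a_1T^2$ with $a_1\ne0$, so $\deg a=2$ and $N(a)=1$.

By Corollary 4 there are no $m$ consecutive zeros with indices $\ge2$. If $b_{k+m-1}$ were $0$, then $b_k,\dots,b_{k+m-1}$ would be such a run, so $b_{k+m-1}\ne0$. If $k\ge3$ and $b_{k-1}$ were $0$, then $b_{k-1},\dots,b_{k+m-2}$ would be such a run, so $b_{k-1}\ne0$. If $k=2$, then $b_{k-1}=b_1=1$.

**Step 4: part 2.** By Corollary 4, the only common zero in $\mathbb C^m$ of the weighted homogeneous polynomials $b_k,\dots,b_{k+m-1}$ is the origin, and their weights $k-1,\dots,k+m-2$ are positive. So they form a homogeneous system of parameters of $S$, hence a regular sequence. If $\theta$ of weight $d$ is a nonzerodivisor on a graded quotient $Q$ of $S$, multiplication by $\theta$ is injective and raises the grading by $d$, so the Hilbert series of $Q/\theta Q$ is $(1-t^d)$ times that of $Q$. Starting from $S$ and dividing by the $m$ elements in turn, whose weights are $k-2+i$ for $i=1,\dots,m$,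 we obtain the Hilbert series
$$\prod_{i=1}^m\frac{1-t^{k-2+i}}{1-t^i}.$$
The quotient is finite-dimensional, so this is a polynomial in $t$, and its value at $t=1$ is the dimension. Since $\frac{1-t^{k-2+i}}{1-t^i}\to\frac{k-2+i}i$ as $t\to1$, the dimension is
$$\prod_{i=1}^m\frac{k-2+i}i=\binom{k+m-2}m. \qquad\blacksquare$$

## Equality for two factors, few critical values, other fields

*Equality in Theorem 2.* By Theorem 5(1), the number $m$ of zeros in $R(m)$ cannot be lowered to $m-1$, for any $m$ and any $k\ge2$. In terms of compositions: for two factors of arbitrary degrees $p,q\ge2$, Theorem 2 gives $\mu\le p+q-1$, and this bound is attained. Take $m=p-1$, $k=q+1$, an $a$ as in Theorem 5(1), and $G=\sum_{i\le q}b_iT^i$. Then $\deg a=m+1=p$, and $\deg G=q$ because $b_q=b_{k-1}\ne0$. Since $b_{q+1}=\dots=b_{q+p-2}=0$, we have $G\circ a\equiv T\pmod{T^{p+q-1}}$.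

*Few critical values.* Theorem 3 is finer than $R(m)$, because it uses $N(a)$ and not only $\deg a$. Let $\deg a\ge2$. If $N(a)=1$, no $b_k$ vanishes. For instance $a=\frac{(1+T)^d-1}d$ with $d\ge2$ has the single critical value $-\frac1d$. Its inverse is $(1+dT)^{1/d}-1$, with $b_k=\binom{1/d}kd^k$, and this is indeed nonzero for all $k\ge1$, since $1/d$ is not a nonnegative integer.

If $N(a)=2$, no two consecutive $b_k$ with $k\ge2$ vanish. Chebyshev polynomials give examples of every degree $d\ge3$: let $\mathrm{Ch}_d(\cos\theta)=\cos d\theta$. The critical points are the $d-1$ points $\cos(\pi j/d)$, $1\le j\le d-1$, with values $(-1)^j$, so $N(\mathrm{Ch}_d)=2$. Choose $s$ with $\mathrm{Ch}_d'(s)\ne0$ and put $a(T)=\bigl(\mathrm{Ch}_d(s+T)-\mathrm{Ch}_d(s)\bigr)/\mathrm{Ch}_d'(s)$. Then $a\equiv T\pmod{T^2}$ and $N(a)=2$, since affine changes before and after do not alter the number of critical values.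

*Other fields.* $R(m)$ holds over every field of characteristic $0$. The coefficients of a given $a$ generate a finitely generated extension of $\mathbb Q$. This extension embeds in $\mathbb C$, and the embedding carries the $b_k$ of $a$ to those of its image. So Corollary 4 over $\mathbb C$ applies to the image of $a$ and gives $a=T$.
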